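# Nonnegative tiling-harmonic functions on the upper half plane

## 1. The guess $f=cy$, tested by hand

A textbook theorem says that a nonnegative harmonic function on the upper half plane, continuous up to the real axis and zero there, is $cy$ for some constant $c\ge 0$. Today the Dirichlet integral is replaced by a cruder discrete energy, and we ask the same question. The natural first guess is that the answer does not change. The question is taken from "Tiling-Harmonic Conjugate Functions", http://math.mit.edu/research/highschool/primes/materials/2016/conf/5-3%20Vemuri.pdf.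

**Definition (energy).** A region $R\subset\mathbb R^2$ is a finite union of closed unit squares with integer vertices and sides parallel to the axes. For a real function $f$ on the lattice vertices of $R$ and a unit square $S\subset R$, the oscillation $\operatorname{osc}_S(f)$ is the maximum minus the minimum of $f$ over the four vertices of $S$. The energy is $E(f,R)=\sum_{S\subset R}\operatorname{osc}_S(f)^2$.

**Definition (tiling harmonic).** The boundary vertices of $R$ are the lattice vertices on its topological boundary; the others are interior. So a vertex is interior exactly when all four squares around it lie in $R$. A function $f$ is tiling harmonic on $R$ if $E(f,R)\le E(g,R)$ for every $g$ that agrees with $f$ at the boundary vertices. A function $f:\mathbb Z\times\mathbb Z_{\ge0}\to\mathbb R$ is tiling harmonic in the upper half plane if its restriction to every region $R\subset\{y\ge 0\}$ is tiling harmonic on $R$.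

The guess: *a nonnegative tiling harmonic function in the upper half plane that vanishes on the $x$-axis is $cy$.* Let us test it.

**One interior vertex.** Take $R=[-1,1]\times[0,2]$, boundary values $cy$ with $c>0$, and an unknown value $s$ at $(0,1)$. If $0\le s\le c$, each bottom square has values $0,0,c,s$ and oscillation $c$, and each top square has values $c,s,2c,2c$ and oscillation $2c-s$. So $E=2c^2+2(2c-s)^2$. If $c\le s\le 2c$, then $E=2s^2+2c^2$. For $s<0$ or $s>2c$ all four oscillations are at least what they are at $s=0$ or $s=2c$. The minimum is at $s=c$, as guessed. Note how it is attained: the left derivative there is $-4c$ and the right derivative is $4c$. The energy has a kink at the solution.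

**Non-uniqueness.** Take $R=[-1,1]^2$ with value $1$ at $(0,\pm1)$, value $0$ at $(\pm1,0)$, value $\frac12$ at the corners, and $s$ at the center. Each of the four squares contains a $0$ and a $1$, so $E\ge4$, with equality exactly for $s\in[0,1]$. A whole interval of minimizers: the energy is convex but not strictly convex.

**Functions of $y$ alone.** Let $f(x,y)=\varphi(y)$ be tiling harmonic, and let $r,p,q$ be the values of $\varphi$ on three consecutive rows $y-1,y,y+1$. On $[-L,L]\times[y-1,y+1]$ replace $p$ by $s=\frac{r+q}2$ at the interior vertices. In each of the $2L-2$ columns of squares that do not touch the lateral sides, the energy drops by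
$$(p-r)^2+(q-p)^2-\tfrac12(q-r)^2=2(p-s)^2 .$$
The two end columns cost at most a constant independent of $L$. Letting $L\to\infty$, minimality forces $p=s$. So $\varphi$ is affine, and if $\varphi(0)=0$ then $f=cy$. The guess survives.

**The function $\min(|x|,y)$.** It is nonnegative and zero on the axis, so it had better not be tiling harmonic. On $[-1,1]\times[0,3]$ raise the values at $(0,1)$ and $(0,2)$ from $0$ to $\frac12$. The squares $[0,1]\times[0,1]$ and $[0,1]\times[2,3]$ still contain a $0$ and a $1$ and keep oscillation $1$. The square $[0,1]\times[1,2]$ drops from $1$ to $\frac12$. With the mirror images, the energy falls from $6$ to $4.5$. Moving only one of the two vertices gains nothing, because every square there still contains another vertex with value $0$ and one with value $1$. So one cannot test minimality one vertex at a time.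

**Dropping the sign.** Put
$$w(x,y)=\operatorname{sgn}(x)\min(|x|,y).$$
It vanishes on the axis, satisfies $|w|\le y$, and is not $cy$. We shall see in Section 3 that $w$ *is* tiling harmonic. So nonnegativity matters, and linear growth alone is not enough.

The guess is correct. Write $Q_R=[-R,R]\times[0,R]$ and $f^-=\max(-f,0)$.

**Theorem 1.** Let $f\ge0$ be tiling harmonic in the upper half plane with $f(x,0)=0$ for all $x\in\mathbb Z$. Then $f(x,y)=cy$ for some $c\ge0$. Conversely every $cy$, $c\in\mathbb R$, is tiling harmonic in the upper half plane.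

**Theorem 2 (sharp form).** If $f$ is tiling harmonic in the upper half plane, $f(\cdot,0)=0$, and $\liminf_{R\to\infty}R^{-1}\max_{Q_R}f^-=0$, then $f=cy$ with $c\ge0$. Here $o(R)$ cannot be replaced by $O(R)$: the function $w$ is tiling harmonic, vanishes on the $x$-axis, satisfies $|w|\le y$, and is not of the form $cy$.

**Theorem 3 (finite-scale form).** For all $k\in\mathbb N$ and $\varepsilon>0$ there is $R$ such that every nonnegative tiling harmonic function $f$ on $Q_R$ with $f(\cdot,0)=0$ and $f(0,1)=1$ satisfies $|f(x,y)-y|\le\varepsilon$ on $Q_k$.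

## 2. Sums and touching: two linear habits that fail

For classical harmonic functions one would work with differences: $f(x+1,y)-f(x,y)$ is again harmonic, and so is $My-f$ with $M=\sup f/y$, to which one applies a Harnack inequality or the strong maximum principle. Both habits fail here, at precise places.

*Solutions do not add.* If they did, the theorem would be false: $y+w$ is nonnegative, vanishes on the axis, and is not $cy$. So $y+w$ must fail to be tiling harmonic, and one can see it at $(-1,1)$, where its value is $0$. Raise this value to $1$. The square $[-1,0]\times[1,2]$ has values $0$ at $(-1,1)$, $1$ at $(0,1)$ and at $(-1,2)$, $2$ at $(0,2)$; its oscillation drops from $2$ to $1$. The squares $[-2,-1]\times[1,2]$ (other values $0,0,1$) and $[-1,0]\times[0,1]$ (other values $0,0,1$) keep oscillation $1$. The square $[-2,-1]\times[0,1]$ goes from oscillation $0$ to $1$. The energy of the block falls from $4+1+1+0=6$ to $1+1+1+1=4$.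

*Touching does not force equality.* We have $w\le y$, both functions are tiling harmonic in the half plane, both vanish on the axis, and $w=y$ on all of $\{x\ge y\}$. Yet $w\ne y$. So a nonnegative difference of two solutions may vanish at interior points without vanishing identically, and no strong maximum principle for $My-f$ can finish the proof. The reason is visible on linear functions: the oscillation of $ax+by$ on a unit square is $|a|+|b|$, and $(|a|+|b|)^2$ is not strictly convex.

What does survive is a comparison of two solutions, with no subtraction. The plan is to compare $f$ with its own *horizontal translates*, and to accept that the comparison holds only at certain vertices. To say which vertices, we need an Euler–Lagrange equation for an energy with kinks.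

Conventions from now on: "square" means a unit square of the tiling; $z\in S$ means that $z$ is a vertex of $S$; row $j$ is $\{y=j\}$; rectangles have integer corners and positive side lengths; $|\cdot|$ is the $\ell^\infty$ norm on $\mathbb Z^2$; $B_n(z_0)=\{|z-z_0|\le n\}$ and $Q_n(x_0)=[x_0-n,x_0+n]\times[0,n]$. For a function $g$ put $b_S=\max_Sg$ and $a_S=\min_Sg$.

## 3. Minimality is the existence of a flow

**Definition (weighting, flow).** A weighting compatible with $g$ assigns to each square $S$ a probability vector $M_S$ on $\{p\in S:g(p)=b_S\}$ and a probability vector $m_S$ on $\{p\in S:g(p)=a_S\}$. Put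
$$\operatorname{net}(z)=\sum_{S\ni z}\operatorname{osc}_S(g)\,(M_S(z)-m_S(z)),\qquad e(z)=\sum_{S\ni z}\operatorname{osc}_S(g)^2\,(M_S(z)+m_S(z)).$$
The weighting is a flow on a finite region if $\operatorname{net}=0$ at all interior vertices, and a flow on the half plane if $\operatorname{net}(z)=0$ for all $z$ with $y\ge1$. A vertex $z$ carries flow (for the chosen weighting) if $e(z)>0$.

Think of $S$ as a pump: it takes $\operatorname{osc}_S(g)$ units out of its lowest vertices and delivers them to its highest vertices. The flow condition is conservation. Exchanging the order of summation, for every finitely supported $\varphi$,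
$$\sum_z\varphi(z)\operatorname{net}(z)=\sum_S\operatorname{osc}_S(g)\Big(\sum_zM_S(z)\varphi(z)-\sum_zm_S(z)\varphi(z)\Big).\tag{1}$$

**Example (flow of $\beta y$).** Let $\beta>0$. On each square put weight $\frac12$ on each top vertex (max) and $\frac12$ on each bottom vertex (min). A vertex with $y\ge1$ receives $\frac\beta2$ from each of the two squares below it and loses $\frac\beta2$ to each of the two above. This is a flow, and every vertex with $y\ge1$ carries flow. For $\beta<0$ exchange the roles of top and bottom. For $\beta=0$ all oscillations vanish and any weighting is a flow.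

**Example (flow of $w$).** Consider the square $[i,i+1]\times[j,j+1]$. If $i\ge0$, then $w=\min(x,y)$ there, with minimum $\min(i,j)$ at the bottom-left vertex and maximum $\min(i,j)+1$ at the top-right vertex. Put full weights on these two. If $i\le-1$, then $w=-\min(|x|,y)$; its maximum $-\min(|i|-1,j)$ is attained at the bottom-right vertex and its minimum, one less, at the top-left vertex. Put full weights there. All oscillations are $1$. Check conservation at $(x,y)$ with $y\ge1$. If $x>0$, one unit enters from $[x-1,x]\times[y-1,y]$ and one leaves into $[x,x+1]\times[y,y+1]$. If $x<0$, one unit enters from $[x-1,x]\times[y,y+1]$ and one leaves into $[x,x+1]\times[y-1,y]$. If $x=0$, one unit enters from $[-1,0]\times[y,y+1]$ and one leaves into $[0,1]\times[y,y+1]$. The other two squares contribute nothing in each case. So this is a flow: it comes down along antidiagonals on the left and goes up along diagonals on the right.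

**Lemma 1.** A function $f$ is tiling harmonic on a finite region $R$ if and only if it has a flow on $R$. It is tiling harmonic in the half plane if and only if it has a flow on the half plane.

*Proof.* **Step 1: a flow implies minimality.** Let $g=f$ at the boundary vertices of $R$. Since $\frac12(\alpha^2-\beta^2)\ge\beta(\alpha-\beta)$, and since $\operatorname{osc}_S(g)\ge\sum_z(M_S-m_S)(z)g(z)$ with equality for $g=f$,
$$\tfrac12E(g)-\tfrac12E(f)\ge\sum_S\operatorname{osc}_S(f)\big(\operatorname{osc}_S(g)-\operatorname{osc}_S(f)\big)\ge\sum_z(g-f)(z)\operatorname{net}(z)=0 ,$$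
because $g-f$ vanishes off the interior vertices. An interior vertex of $R\subset\{y\ge0\}$ has $y\ge1$ and its four squares in $R$, so a flow on the half plane restricts to a flow on each finite $R$.

**Step 2: minimality implies a flow, $R$ finite.** Let $\varphi$ be supported on the interior vertices. For small $t>0$, on each square $\operatorname{osc}_S(f+t\varphi)=\operatorname{osc}_S(f)+t\,(\max_{\operatorname{argmax}_Sf}\varphi-\min_{\operatorname{argmin}_Sf}\varphi)$. So the derivative of $\frac12E(f+t\varphi)$ at $t=0^+$ is
$$\sum_S\operatorname{osc}_S(f)\Big(\max_{\operatorname{argmax}_Sf}\varphi-\min_{\operatorname{argmin}_Sf}\varphi\Big)\ \ge\ 0 .$$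
The left side is the maximum of $\sum_z\varphi(z)\operatorname{net}(z)$ over all compatible weightings. Let $K$ be the set of all vectors $(\operatorname{net}(z))_{z\text{ interior}}$. It is a linear image of a product of simplices, so it is compact and convex, and $\max_{k\in K}\langle\varphi,k\rangle\ge0$ for every $\varphi$. If $0\notin K$, a hyperplane would strictly separate $0$ from $K$, giving $\varphi$ with $\max_K\langle\varphi,\cdot\rangle<0$. So $0\in K$, which is a flow.

**Step 3: the half plane.** Take a flow on $[-n,n]\times[0,n]$ for each $n$. The weights of each square lie in a compact set, so along a diagonal subsequence they converge for every square. Weights vanishing off the argmax or argmin still do so in the limit, and $\operatorname{net}(z)$ involves only four squares and is zero for all large $n$. $\square$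

In particular $\beta y$ and $w$ are tiling harmonic in the half plane; this proves the converse part of Theorem 1. Note also that a flow restricts to subregions, that restrictions of tiling harmonic functions to subregions are tiling harmonic, and that $f$ and $f+\text{const}$ have the same flows.

## 4. Comparing two functions on one square

Everything rests on the following inequality about four points.

**Lemma 2.** Let $u,v$ be functions on the vertices of $S$ with compatible weightings $(M^u,m^u)$, $(M^v,m^v)$, and let $D=\{z\in S:u(z)>v(z)\}$. Then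
$$\operatorname{osc}_S(u)\big(M^u(D)-m^u(D)\big)\ \ge\ \operatorname{osc}_S(v)\big(M^v(D)-m^v(D)\big).$$

*Proof.* Write $a_u,b_u,a_v,b_v$ for the extrema and $o_u,o_v$ for the oscillations. Four observations:

1. If $b_u>b_v$, every $u$-maximal vertex $z$ has $u(z)=b_u>b_v\ge v(z)$, so $M^u(D)=1$.
2. If $a_u>a_v$, every $v$-minimal vertex $z$ has $v(z)=a_v<a_u\le u(z)$, so $m^v(D)=1$.
3. If $M^v(D)>0$, some $v$-maximal $z$ has $u(z)>v(z)=b_v$, so $b_u>b_v$.
4. If $m^u(D)>0$, some $u$-minimal $z$ has $a_u=u(z)>v(z)\ge a_v$, so $a_u>a_v$.

There are four cases.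

- $M^v(D)>0$ and $m^u(D)>0$. Then $M^u(D)=1=m^v(D)$, and the left side is $\ge0\ge$ the right side.
- $M^v(D)>0$ and $m^u(D)=0$. Then $b_u>b_v$ and the left side is $o_u$. If $a_u\le a_v$, then $o_u\ge o_v\ge$ the right side. If $a_u>a_v$, then $m^v(D)=1$ and the right side is $\le0$.
- $M^v(D)=0$ and $m^u(D)>0$. Then $a_u>a_v$, so $m^v(D)=1$ and the right side is $-o_v$. If $b_u>b_v$, then $M^u(D)=1$ and the left side is $\ge0$. Otherwise $b_u\le b_v$, so $o_u<o_v$ and the left side is $\ge-o_u\ge-o_v$.
- $M^v(D)=0=m^u(D)$. The left side is $\ge0\ge$ the right side. $\square$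

**Lemma 3 (maximum principle).** A tiling harmonic function $f$ on a rectangle attains its maximum and minimum on the boundary.

*Proof.* Let $\mu$ be the maximum over boundary vertices. The truncation $f\wedge\mu=\min(f,\mu)$ is a competitor with $\operatorname{osc}_S(f\wedge\mu)\le\operatorname{osc}_S(f)$ for all $S$, so minimality gives equality for all $S$. Suppose $f(z)>\mu$ and $z\in S$. If $\min_Sf<\mu$, then $\operatorname{osc}_S(f\wedge\mu)=\mu-\min_Sf<\operatorname{osc}_S(f)$, a contradiction. So $\min_Sf\ge\mu$, hence $\operatorname{osc}_S(f)=\operatorname{osc}_S(f\wedge\mu)=0$ and $f=f(z)$ on $S$. The vertex $z$ is interior, so we may take $S$ to contain $z+(1,0)$; thus $f(z+(1,0))>\mu$ too, and this vertex is again interior. Repeating, we never reach the right side, which is absurd. For the minimum apply this to $-f$. $\square$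

**Lemma 4 (barriers).** Let $f$ be tiling harmonic on a rectangle and let $v$ be a function on it with a compatible weighting and net $\operatorname{net}_v$.
(a) If $\operatorname{net}_v>0$ at all interior vertices and $f\le v$ on the boundary, then $f\le v$.
(b) If $\operatorname{net}_v<0$ at all interior vertices and $v\le f$ on the boundary, then $v\le f$.

*Proof.* (a) The set $D=\{f>v\}$ consists of interior vertices. Sum Lemma 2 with $u=f$ (and a flow of $f$) over all squares: $\sum_D\operatorname{net}_f\ge\sum_D\operatorname{net}_v$. The left side is $0$, so $D=\emptyset$. (b) Put $D=\{v>f\}$ and $u=v$: $\sum_D\operatorname{net}_v\ge\sum_D\operatorname{net}_f=0$, so $D=\emptyset$. $\square$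

If $v$ is itself tiling harmonic, the summation reads $0\ge0$ and says nothing about $D$. It cannot say anything: in the non-uniqueness example, the minimizers with center $1$ and center $0$ have the same boundary values, and $D$ is the center. In that example one may put all weights on the boundary vertices with values $0$ and $1$, and then the center carries no flow. So we hope for comparison at vertices that do carry flow.

## 5. A quadratic perturbation that unbalances the flow

Here is the device that gets past "$0\ge0$". Replace a solution $g\ge 0$ by $g+\kappa g^2$ with small $\kappa>0$. This is an increasing function of $g$, so every square keeps its maximal and minimal vertices and the *same weighting stays compatible*. But oscillations are multiplied by $1+\kappa(a_S+b_S)$, which is larger for higher squares. At a vertex $z$, a square delivering flow to $z$ has $z$ as its top, and a square taking flow from $z$ has $z$ as its bottom. So outflow is amplified more than inflow, and the balance is broken strictly, by exactly $\kappa e(z)$. We use this in an infinite strip, because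 $f$ and its translates can be compared on two horizontal rows but not on lateral sides.

**Lemma 5 (comparison in strips).** Let $Y\ge2$ and let $g_1,g_2:\mathbb Z\times\{0,\dots,Y\}\to[0,B]$ have compatible weightings $(M^i,m^i)$ on the squares of the strip, with $\operatorname{net}_i=0$ on rows $1,\dots,Y-1$. Assume $g_1=0$ on row $0$, and $g_1\le g_2$ and $g_2\ge\mu>0$ on row $Y$. Then $g_1(z)\le g_2(z)$ at every $z$ in rows $1,\dots,Y-1$ that carries $g_1$-flow or $g_2$-flow.

*Proof.* **Step 1: the perturbation, and where the bad set lies.** We have $\mu\le B$. Fix $\varepsilon\in(0,1]$ and $\kappa=\varepsilon\mu/(2B^2)$, so that $2\kappa B\le\varepsilon$. Set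
$$u=g_1+\kappa g_1^2,\qquad v=(1+\varepsilon)g_2-\kappa g_2^2 .$$
Both are strictly increasing functions of $g_i\in[0,B]$; for $v$ the derivative is at least $1+\varepsilon-2\kappa B\ge1$. So $(M^1,m^1)$ is compatible with $u$ and $(M^2,m^2)$ with $v$. On row $0$, $u=0\le v$. On row $Y$,
$$v-u\ge\varepsilon g_2-\kappa(g_1^2+g_2^2)\ge\varepsilon\mu-2\kappa B^2=0 .$$
Hence $D:=\{u>v\}$ lies in rows $1,\dots,Y-1$.

**Step 2: the exact imbalance.** With $a_S,b_S$ the extrema of $g_1$, $\operatorname{osc}_S(u)=\operatorname{osc}_S(g_1)(1+\kappa(a_S+b_S))$. If $M^1_S(z)>0$, then $b_S=g_1(z)$ and $a_S+b_S=2g_1(z)-\operatorname{osc}_S(g_1)$. If $m^1_S(z)>0$, then $a_S=g_1(z)$ and $a_S+b_S=2g_1(z)+\operatorname{osc}_S(g_1)$. Hence on rows $1,\dots,Y-1$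
$$\operatorname{net}_u(z)=(1+2\kappa g_1(z))\operatorname{net}_1(z)-\kappa e_1(z)=-\kappa e_1(z),\tag{2}$$
where $e_1(z)=\sum_{S\ni z}\operatorname{osc}_S(g_1)^2(M^1_S+m^1_S)(z)$. In the same way $\operatorname{osc}_S(v)=\operatorname{osc}_S(g_2)(1+\varepsilon-\kappa(a_S+b_S))$, now with the extrema of $g_2$, and
$$\operatorname{net}_v(z)=(1+\varepsilon-2\kappa g_2(z))\operatorname{net}_2(z)+\kappa e_2(z)=\kappa e_2(z).$$

**Step 3: summing over a truncated bad set.** For $L\ge1$ let
$$q(L)=\sum_{z\in D,\ |x_z|=L}(e_1+e_2)(z),\qquad G(L)=\sum_{z\in D,\ |x_z|\le L}(e_1+e_2)(z).$$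
By Step 2, $-\kappa G(L)=\sum_{z\in D,\,|x_z|\le L}(\operatorname{net}_u-\operatorname{net}_v)(z)$. Group the right side by squares. A square contained in $\{|x|\le L\}$ contributes its full sum over $D\cap S$, which is $\ge0$ by Lemma 2. What remains comes from pairs $(z,S)$ with $z\in D\cap S$, $|x_z|=L$ and $S\subset\{|x|\ge L\}$. There are two columns, at most $Y-1$ vertices of $D$ in each, and two such squares per vertex, so at most $4Y$ pairs. Each contributes at least
$$-\operatorname{osc}_S(u)m^1_S(z)-\operatorname{osc}_S(v)M^2_S(z)\ \ge\ -2\big(\operatorname{osc}_S(g_1)m^1_S(z)+\operatorname{osc}_S(g_2)M^2_S(z)\big),$$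
since $1+2\kappa B\le2$ and $1+\varepsilon\le2$. There are at most $8Y$ terms in all. By Cauchy–Schwarz, and because $(\operatorname{osc}\cdot m)^2\le\operatorname{osc}^2\cdot m$ for $0\le m\le1$,
$$\kappa G(L)\le2\sqrt{8Y\,q(L)} .\tag{3}$$

**Step 4: the bad set carries no flow.** The numbers $q(L)$ are bounded: at most $2Y$ vertices, four squares each, oscillations at most $B$. By (3), $G$ is bounded. If $G(L_0)>0$ for some $L_0$, then (3) gives $q(L)\ge\kappa^2G(L_0)^2/(32Y)$ for all $L\ge L_0$, and $G(L)=G(L-1)+q(L)$ tends to infinity, a contradiction. So $G\equiv0$: no vertex of $D$ carries $g_1$-flow or $g_2$-flow.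

**Step 5: removing the perturbation.** At a flow-carrying $z$ in rows $1,\dots,Y-1$ we therefore have $u\le v$, so $g_1\le u\le v\le(1+\varepsilon)g_2$ at $z$. Let $\varepsilon\to0$. $\square$

## 6. From strip comparison to $f=cy$

From here to the end of Section 11, $f\ge0$ is tiling harmonic in the half plane, $f(\cdot,0)=0$, $f\not\equiv0$, and $(M_S,m_S)$ is a fixed flow of $f$, which exists by Lemma 1. To use Lemma 5 with a translate of $f$ we need boundedness on strips, positivity on row $Y$, and the inequality on row $Y$ up to a factor $1+\varepsilon$. These are the following two propositions.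

**Proposition 6 (linear growth).** There are $0<m_0\le M_0<\infty$, depending on $f$, with $m_0y\le f(x,y)\le M_0y$ for all $(x,y)$.

**Proposition 7 (slow variation along high rows).** For every $t\in\mathbb Z$ and $\varepsilon>0$ there is $Y_0$ such that $f(x,y)\le(1+\varepsilon)f(x+t,y)$ for all $x\in\mathbb Z$ and $y\ge Y_0$.

We first finish Theorem 1 from these. Their proofs, in Sections 7–11, use only Lemmas 1–4.

**Lemma 8.** If a vertex $p$ with $y_p\ge1$ carries flow, then $f$ is constant on the row of $p$.

*Proof.* Let $t\in\mathbb Z$, $\varepsilon>0$; we compare $f$ with its translates by $t$ and by $-t$. Choose $Y\ge2$ with $Y>y_p$ and $Y\ge Y_0$ for both $t$ and $-t$ in Proposition 7. Take $g_1=f$ and, for a sign $\pm$, $g_2(x,y)=(1+\varepsilon)f(x\pm t,y)$ on rows $0,\dots,Y$, with the translated flow. The hypotheses of Lemma 5 hold: both functions lie in $[0,B]$ with $B=(1+\varepsilon)M_0Y$; both nets vanish on rows $1,\dots,Y-1$; $g_1=0$ on row $0$; on row $Y$ we have $g_1\le g_2$ by Proposition 7 and $g_2\ge m_0Y>0$ by Proposition 6.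

With the sign $+$, the vertex $p$ carries $g_1$-flow, so $f(p)\le(1+\varepsilon)f(p+(t,0))$. With the sign $-$, the vertex $p+(t,0)$ carries $g_2$-flow, because the flow is translated, so $f(p+(t,0))\le(1+\varepsilon)f(p)$. Let $\varepsilon\to0$: $f(p+(t,0))=f(p)$. $\square$

For $w$, every vertex with $y\ge1$ carries flow and no row with $y\ge 1$ is constant. There the inequality on the top row is what breaks: at $x=0$, $t=-1$ it would say $0\le-(1+\varepsilon)$.

*Proof of Theorem 1, given Propositions 6 and 7.* If $f\equiv0$ take $c=0$. The converse was proved in Section 3. Let $f\not\equiv0$.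

**Step 1: arbitrarily high rows contain flow-carrying vertices.** Let $Y\ge1$. If all squares in $\{y\ge Y\}$ had zero oscillation, $f$ would be constant on $\{y\ge Y\}$, which contradicts $f\ge m_0y$. So some square $S\subset\{y\ge Y\}$ has $\operatorname{osc}_S(f)>0$. Choose $p\in S$ with $M_S(p)>0$. Then $e(p)\ge\operatorname{osc}_S(f)^2M_S(p)>0$ and $y_p\ge Y$.

**Step 2: a constant row forces linearity below it.** Let $k\ge2$ be a row with a flow-carrying vertex. By Lemma 8, $f=ck$ on row $k$ for some $c$, and $c>0$ by Proposition 6. We compare $f$ with $cy$ in both directions in the strip of rows $0,\dots,k$, using on $cy$ the flow of Section 3, for which every vertex in rows $1,\dots,k-1$ carries flow. Both functions are bounded there, vanish on row $0$, and equal $ck>0$ on row $k$. Lemma 5 with $g_1=f$, $g_2=cy$ gives $f\le cy$ on rows $1,\dots,k-1$; with $g_1=cy$, $g_2=f$ it gives $f\ge cy$ there. So $f=cy$ on rows $0,\dots,k$.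

**Step 3: all rows.** In Step 2, $c=f(0,1)$, independent of $k$. By Step 1, $k$ can be taken arbitrarily large. Hence $f=cy$. $\blacksquare$

It remains to prove Propositions 6 and 7. Below, "absolute constant" means one that does not depend on $f$.

## 7. Energy in a box and oscillation on its concentric boundaries

Two facts are combined repeatedly. The first bounds the energy in a box by testing the flow with a cutoff times $f$.

**Lemma 9 (energy).** Let $z_0$ be a vertex with $y\ge0$, $n\ge1$, and $f\le s$ on $B_{2n}(z_0)\cap\{y\ge0\}$. Then $E(f,B_n(z_0)\cap\{y\ge0\})\le96s^2$.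

*Proof.* Let $\eta(z)=\min(1,(2n-|z-z_0|)_+/n)$, $\delta=1/n$, $\varphi=\eta^2f$. Since $f=0$ on row $0$, $\varphi$ is supported in $\{y\ge1\}$, where $\operatorname{net}=0$. For each square put
$$A=\sum_zm_S(z)\eta(z)^2,\qquad B=\sum_zM_S(z)\eta(z)^2 .$$
As $f=b_S$ on the support of $M_S$ and $f=a_S$ on that of $m_S$, (1) gives $0=\sum_S\operatorname{osc}_S(b_SB-a_SA)$. Writing $b_S=a_S+\operatorname{osc}_S$,
$$\sum_S\operatorname{osc}_S^2B=\sum_S\operatorname{osc}_S\,a_S(A-B).$$
Since $\eta$ changes by at most $\delta$ within a square, $\eta(z')^2-\eta(z)^2\le2\delta\eta(z)+\delta^2$ for $z,z'\in S$, so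
$$A-B=\sum_{z,z'}M_S(z)m_S(z')\big(\eta(z')^2-\eta(z)^2\big)\le2\delta\sum_zM_S(z)\eta(z)+\delta^2\le2\delta\sqrt B+\delta^2 .\tag{4}$$
Only squares with $\eta\not\equiv0$ matter. They lie in $B_{2n}(z_0)$, there are at most $(4n)^2=16n^2$ of them, and on them $a_S,\operatorname{osc}_S\le s$. Hence
$$\sum\operatorname{osc}_S^2B\le\sum\big(\tfrac12\operatorname{osc}_S^2B+2\delta^2a_S^2+\delta^2\operatorname{osc}_Sa_S\big)\le\tfrac12\sum\operatorname{osc}_S^2B+16n^2\cdot\frac{3s^2}{n^2},$$
so $\sum\operatorname{osc}_S^2B\le96s^2$. For squares in $B_n(z_0)$ we have $\eta=1$ and $B=1$. $\square$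

The second fact is elementary. Let $\lambda_r=\{|z-z_0|=r\}$, a closed lattice path, and let $\mathcal A_r$ be the set of squares in $B_r(z_0)$ not in $B_{r-1}(z_0)$. There are $(2r)^2-(2r-2)^2=8r-4$ of them. Each edge of $\lambda_r$ lies in a square of $\mathcal A_r$, and each such square contains at most two of these edges. A closed path passes from a minimum to a maximum and back, so for any function $G$
$$\operatorname{osc}_{\lambda_r}G\le\tfrac12\operatorname{TV}_{\lambda_r}(G)\le\sum_{S\in\mathcal A_r}\operatorname{osc}_S(G)\le\sqrt{8r\,E(G,\mathcal A_r)} ,\tag{5}$$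
where $\operatorname{TV}$ is the sum of $|\Delta G|$ over the edges, and $E(G,\mathcal A_r)$ is the sum of $\operatorname{osc}_S(G)^2$ over $\mathcal A_r$. The sets $\mathcal A_r$ are disjoint, so dividing the square of (5) by $8r$ and summing over $r$ produces a divergent harmonic series against a bounded energy. Here is the first use.

*Proof of Proposition 7, given Proposition 6.* For $t=0$ there is nothing to prove. Let $t\ne0$, $z=(x,y)$ with $y\ge2(|t|+1)$, and $n=\lfloor y/2\rfloor$. Then $B_{2n}(z)\subset\{y\ge0\}$, and $f\le M_0(y+2n)\le2M_0y$ on it. For $|t|<r\le n$, Lemma 3 on $B_r(z)$ gives $\operatorname{osc}_{B_{|t|}(z)}f\le\operatorname{osc}_{\lambda_r}f$. By (5), summed over $r$, and Lemma 9,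
$$\big(\operatorname{osc}_{B_{|t|}(z)}f\big)^2\sum_{r=|t|+1}^n\frac1{8r}\le E(f,B_n(z))\le96\,(2M_0y)^2 .$$
The sum on the left tends to infinity with $y$. So there is $Y_0$, depending on $t$ and $\varepsilon$ but not on $x$, with $\operatorname{osc}_{B_{|t|}(z)}f\le\varepsilon m_0y$ for $y\ge Y_0$. Then $f(x,y)\le f(x+t,y)+\varepsilon m_0y\le(1+\varepsilon)f(x+t,y)$, since $f(x+t,y)\ge m_0y$. $\square$

So only Proposition 6 is left.

## 8. A Harnack inequality

For positive solutions one tests with $\eta^2/f$ instead of $\eta^2f$ and controls the energy of $\log f$.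

**Lemma 10 (Harnack).** (a) If $S$ is a square whose vertices all have $y\ge1$, then $\max_Sf\le56\min_Sf$. In particular $f>0$ on $\{y\ge1\}$.
(b) If $n\ge1$ and $B_{4n}(z_0)\subset\{y\ge0\}$, then $\max_{B_n(z_0)}f\le e^{40}\min_{B_n(z_0)}f$.

*Proof.* **Step 1: the logarithmic energy estimate.** Let $g=f+\tau$ with $\tau>0$; it has the same flow. Let $a_S,b_S$ be the extrema of $g$, which are positive. Let $\eta\ge0$ be finitely supported in $\{y\ge1\}$ and change by at most $\delta$ within each square, and let $\#$ be the number of squares on which $\eta\not\equiv0$. With $A,B$ as in Lemma 9 and $\varphi=\eta^2/g$, (1) gives $\sum_S\operatorname{osc}_S\big(\frac B{b_S}-\frac A{a_S}\big)=0$. Since $\frac1{a_S}-\frac1{b_S}=\frac{\operatorname{osc}_S}{a_Sb_S}$,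
$$X:=\sum_S\frac{\operatorname{osc}_S^2}{a_Sb_S}A=\sum_S\frac{\operatorname{osc}_S}{b_S}(B-A).$$
As in (4) with the roles exchanged, $B-A\le2\delta\sqrt A+\delta^2$. Using $\operatorname{osc}_S\le b_S$ and $a_S\le b_S$,
$$\frac{\operatorname{osc}_S}{b_S}\big(2\delta\sqrt A+\delta^2\big)\le\frac12\frac{\operatorname{osc}_S^2}{b_S^2}A+2\delta^2+\delta^2\le\frac12\frac{\operatorname{osc}_S^2}{a_Sb_S}A+3\delta^2 .$$
Summing over the $\#$ relevant squares, $X\le\frac12X+3\delta^2\#$, so
$$X\le6\delta^2\#.\tag{6}$$

**Step 2: part (a).** Take $\eta=1$ at the four vertices of $S$ and $0$ elsewhere. Then $\delta=1$ and $\#\le9$, so $X\le54$. The term of $S$ itself has $A=1$, so $\frac{(b_S-a_S)^2}{a_Sb_S}=\frac{b_S}{a_S}+\frac{a_S}{b_S}-2\le54$ and $b_S\le56\,a_S$. Let $\tau\to0$. If $f(z)=0$ for some $z$ with $y\ge1$, the inequality propagates the zero along chains of squares in $\{y\ge1\}$ to all of $\{y\ge1\}$, so $f\equiv0$, contrary to assumption.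

**Step 3: part (b).** Take $\eta(z)=\min(1,(4n-|z-z_0|)_+/(2n))$. It vanishes unless $|z-z_0|\le4n-1$, hence is supported in $\{y\ge1\}$; $\delta=\frac1{2n}$, $\#\le(8n)^2=64n^2$, and (6) gives $X\le96$. With $b/a=e^{2\theta}$ we have $\frac{(b-a)^2}{ab}=4\sinh^2\theta\ge4\theta^2=(\log\frac ba)^2$. Since $A=1$ on squares in $B_{2n}(z_0)$,
$$E(\log g,B_{2n}(z_0))\le96 .$$
By Lemma 3 (and monotonicity of $\log$), $\operatorname{osc}_{B_n(z_0)}\log g\le\operatorname{osc}_{\lambda_r}\log g$ for $n<r\le2n$. By (5) with $G=\log g$,
$$\big(\operatorname{osc}_{B_n(z_0)}\log g\big)^2\sum_{r=n+1}^{2n}\frac1{8r}\le96 .$$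
The sum has $n$ terms, each at least $\frac1{16n}$, so it is at least $\frac1{16}$, and $\operatorname{osc}_{B_n(z_0)}\log g\le\sqrt{1536}<40$. Let $\tau\to0$. $\square$

**Lemma 11.** There is an absolute $C_1>1$ such that $C_1^{-1}\le f(x',y')/f(x,y)\le C_1$ whenever $y,y'\ge1$, $|x-x'|\le4y$ and $y/2\le y'\le2y$. Moreover, with $p=\log_2C_1$ and $C_0=C_1^2$,
$$f(x,y)\le C_0\Big(\frac Ry\Big)^pf(x_0,R)\qquad(R\ge1,\ |x-x_0|\le2R,\ 1\le y\le2R).\tag{7}$$

*Proof.* Here $x_0,x,x',y,y',R$ are integers. **Step 1: a chain of boundedly many steps.** Walk from $(x,y)$ vertically to $(x,y')$, then horizontally to $(x',y')$. All heights on the way are at least $\max(1,y/2)$. Use steps of length at most $n=\max(1,\lfloor y/8\rfloor)$. Since $\lfloor\theta\rfloor\ge\theta/2$ for $\theta\ge1$, we have $n\ge y/16$. The vertical part has length at most $y$ and needs at most $17$ steps; the horizontal part has length at most $4y$ and needs at most $65$. So at most $82$ steps suffice. If $y\ge8$, then $4n\le y/2$, the box of radius $4n$ around each point of the walk lies in $\{y\ge0\}$, and Lemma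 10(b) bounds the ratio over each step by $e^{40}$. If $y<8$, then $n=1$, the two ends of a step lie in a common square in $\{y\ge1\}$, and Lemma 10(a) bounds the ratio by $56<e^{40}$. So $C_1=e^{40\cdot82}$ works.

**Step 2: the polynomial bound.** If $y<R$, let $k=\lceil\log_2(R/y)\rceil$, so $R\le2^ky<2R$. Doubling the height $k$ times and then moving from $(x,2^ky)$ to $(x_0,R)$, with $|x-x_0|\le2R\le4\cdot2^ky$, gives
$$f(x,y)\le C_1^kf(x,2^ky)\le C_1^{k+1}f(x_0,R)\le C_1^2\Big(\frac Ry\Big)^pf(x_0,R),$$
since $C_1^{k}\le C_1\cdot C_1^{\log_2(R/y)}=C_1(R/y)^p$. If $R\le y\le2R$, then $f(x,y)\le C_1f(x_0,R)\le C_1^2(R/y)^pf(x_0,R)$, since $(R/y)^p\ge2^{-p}=C_1^{-1}$. $\square$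

## 9. Control of $f$ near the axis by its value at height $R$

Estimate (7) degenerates as $y$ becomes small compared with $R$. The vanishing on the axis repairs this: if $f$ were too large at a low point, it would have to be twice as large at a point not far away, then again, and the points stay in a bounded set.

**Lemma 12 (boundary estimate).** There is an absolute $\Lambda$ with $\max_{Q_R(x_0)}f\le\Lambda f(x_0,R)$ for all $x_0\in\mathbb Z$ and integers $R\ge1$.

*Proof.* **Step 1: there is an absolute integer $N$ with $f(x',y')\le\frac12\max_{Q_{2Ny'}(x')}f$ whenever $y'\ge1$.** Let $\lambda_r^+$ be the part of the perimeter of $Q_r(x')$ that goes from $(x'-r,0)$ up, across row $r$, and down to $(x'+r,0)$. It has $4r$ edges. Let $\mathcal A_r^+$ be the set of squares of $Q_r(x')$ not in $Q_{r-1}(x')$; there are $2r^2-2(r-1)^2=4r-2$ of them. Each edge of $\lambda_r^+$ lies in one of them, and each contains at most two such edges. Since $f=0$ at both ends of the path,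
$$\max_{\lambda_r^+}f\le\tfrac12\operatorname{TV}_{\lambda_r^+}(f)\le\sum_{S\in\mathcal A_r^+}\operatorname{osc}_S(f)\le\sqrt{4r\,E(f,\mathcal A_r^+)} .$$
For $r\ge y'$, Lemma 3 on $Q_r(x')$ gives $f(x',y')\le\max_{\lambda_r^+}f$, because $f=0$ on the bottom side. Divide the squares by $4r$, sum over $y'<r\le Ny'$, and use Lemma 9 with center $(x',0)$ and $n=Ny'$:
$$\tfrac14f(x',y')^2\log\frac{Ny'+1}{y'+1}\le E(f,Q_{Ny'}(x'))\le96\max_{Q_{2Ny'}(x')}f^2 .$$
Since $2(Ny'+1)\ge N(y'+1)$, the logarithm is at least $\log\frac N2$. Choose $N$ with $\log\frac N2\ge1536$; then $384f(x',y')^2\le96\max f^2$, as claimed.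

**Step 2: iteration.** Let $\rho=(C_0/\Lambda)^{1/p}$ and choose $\Lambda$ so large that $2N\rho/(1-2^{-1/p})\le1$. Suppose there is $\zeta_0\in Q_R(x_0)$ with $f(\zeta_0)>\Lambda f(x_0,R)$. By Step 1 construct $\zeta_k=(\xi_k,y_k)$ with $\zeta_{k+1}\in Q_{2Ny_k}(\xi_k)$ and $f(\zeta_{k+1})\ge2f(\zeta_k)$. All $y_k\ge1$, because $f(\zeta_k)>0$. We claim that every $\zeta_k$ lies in $[x_0-2R,x_0+2R]\times[1,2R]$. This holds for $k=0$. If it holds up to $k$, then (7) gives, for $j\le k$,
$$\Lambda2^jf(x_0,R)<f(\zeta_j)\le C_0(R/y_j)^pf(x_0,R),\qquad\text{so}\qquad y_j\le\rho R\,2^{-j/p} .$$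
Hence $|\xi_{k+1}-\xi_0|\le2N\sum_{j\le k}y_j\le R$ and $y_{k+1}\le2Ny_k\le R$. Since $|\xi_0-x_0|\le R$, the claim holds for $k+1$. But $f(\zeta_k)\ge2^kf(\zeta_0)\to\infty$ on a finite set of vertices, a contradiction. $\square$

## 10. Two explicit barriers

We now need linear bounds near the axis: from above, given an upper bound on a long rectangle of height $h$; from below, given a lower bound on its top row. The main term of each barrier is a function $F(y)$ with slightly decreasing (or increasing) increments. Its squares have two top and two bottom vertices tied, and we may tilt the weights between the two diagonals. In the outer parts a quadratic term in $x$ makes the barrier beat $f$ on the lateral sides, and it forces the weights onto one diagonal: one diagonal on the right, the mirror one on the left. Across the middle we turn the weights gradually from one to the other; each column costs a little net flow, paid for by the changing increments of $F$.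

Let $h\ge1$ be an integer, $a=2h$, $\delta=\frac2{2a+1}<\frac1{2h}$, and
$$\sigma_i=-1+\delta(i+a+1)\qquad(-a-1\le i\le a).$$
Then $\sigma_{-a-1}=-1$, $\sigma_a=1$, the increments are $\delta$, and $\sigma_{-i-1}=-\sigma_i$.

**Lemma 13 (upper barrier).** Let $f$ be tiling harmonic on $[x_0-4h,x_0+4h]\times[0,h]$, with $f\le0$ on row $0$ and $f\le s$ everywhere there, $s>0$. Then $f(x,y)\le\frac{2s}hy$ for $|x-x_0|\le2h$, $0\le y\le h$.

(In Lemmas 13 and 14 the function is only what the statement says, not the fixed $f$ of Section 6.)

*Proof.* Take $x_0=0$. Put $b=\frac{2s}h$, $\alpha=\frac b{4h}$, $\kappa=\frac b{2h}+\alpha=\frac{3b}{4h}$, $o_y=b-\kappa y$, $F(y)=\sum_{i<y}o_i$ (sum over $0\le i<y$), and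
$$v(x,y)=F(y)+\alpha\big((|x|-a)_+\big)^2 .$$
For $0\le y\le h-1$ we have $b/4<o_y\le b$.

**Step 1: the weighting.** On $[i,i+1]\times[y,y+1]$ with $-a\le i\le a-1$, $v$ equals $F(y)$ at the bottom and $F(y+1)$ at the top. Give the top-left and top-right vertices max-weights $\frac{1-\sigma_i}2$ and $\frac{1+\sigma_i}2$, and the bottom-left and bottom-right vertices min-weights $\frac{1+\sigma_i}2$ and $\frac{1-\sigma_i}2$. The oscillation is $o_y$. For $i\ge a$ the unique minimum is at the bottom-left vertex, the unique maximum at the top-right one, and the oscillation is $o_y+\alpha(2(i-a)+1)$. For $i\le-a-1$ take the mirror image. Reflection $x\mapsto-x$ sends column $i$ to column $-i-1$ and exchanges left and right, so by $\sigma_{-i-1}=-\sigma_i$ the whole weighting is symmetric.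

**Step 2: the net is positive at interior $(x,y)$.** Let $1\le y\le h-1$; by symmetry $x\ge0$. The vertex is top-right in column $x-1$ and top-left in column $x$ for the two squares below it, and bottom-right in column $x-1$ and bottom-left in column $x$ for the two above it.

- $0\le x<a$. The inflow is $o_{y-1}\big(\frac{1+\sigma_{x-1}}2+\frac{1-\sigma_x}2\big)=o_{y-1}(1-\frac\delta2)$. The outflow is $o_y\big(\frac{1-\sigma_{x-1}}2+\frac{1+\sigma_x}2\big)=o_y(1+\frac\delta2)$. So $\operatorname{net}=\kappa-\frac\delta2(o_{y-1}+o_y)\ge\kappa-\delta b>\kappa-\frac b{2h}=\alpha>0$.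
- $x=a$. The inflow is $o_{y-1}\frac{1+\sigma_{a-1}}2=o_{y-1}(1-\frac\delta2)$, and the outflow is $o_y\frac{1-\sigma_{a-1}}2+(o_y+\alpha)=o_y\frac\delta2+o_y+\alpha$. So $\operatorname{net}\ge\kappa-\delta b-\alpha>\kappa-\frac b{2h}-\alpha=0$.
- $x>a$. The inflow is $o_{y-1}+\alpha(2(x-a)-1)$ and the outflow is $o_y+\alpha(2(x-a)+1)$. So $\operatorname{net}=\kappa-2\alpha=\frac b{4h}>0$.

**Step 3: the boundary.** On the bottom, $v\ge0\ge f$. On the top, $v\ge F(h)=bh-\kappa\frac{h(h-1)}2\ge bh-\frac38bh=\frac54s\ge s\ge f$. On the sides, $v\ge\alpha(2h)^2=bh=2s\ge f$. By Lemma 4(a), $f\le v$. For $|x|\le2h$ this reads $f\le F(y)\le by$. $\square$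

**Lemma 14 (lower barrier).** Let $f\ge0$ be tiling harmonic on $[x_0-4h,x_0+4h]\times[0,h]$ with $f\ge s\ge0$ on its top row. Then $f(x,y)\ge\frac s{2h}y$ for $|x-x_0|\le2h$, $0\le y\le h$.

*Proof.* For $s=0$ this is trivial. Let $s>0$, $x_0=0$, $b=\frac s{2h}$, $\alpha=\frac b{2h}$, $\kappa=\frac{2b}h$, $o_y=b+\kappa y$, $F(y)=\sum_{i<y}o_i$ (over $0\le i<y$), and
$$v(x,y)=F(y)-\alpha\big((|x|-a)_+\big)^2 .$$
For $0\le y\le h-1$ we have $0<o_y\le3b$.

**Step 1: the weighting.** For $-a\le i\le a-1$ use the weights of Lemma 13 with $\sigma_i$ replaced by $-\sigma_i$: top-left $\frac{1+\sigma_i}2$, top-right $\frac{1-\sigma_i}2$, bottom-left $\frac{1-\sigma_i}2$, bottom-right $\frac{1+\sigma_i}2$. For $i\ge a$ the unique maximum is at the top-left vertex, the unique minimum at the bottom-right one, and the oscillation is $o_y+\alpha(2(i-a)+1)$. For $i\le-a-1$ take the mirror image. Again the weighting is symmetric.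

**Step 2: the net is negative at interior $(x,y)$.** Let $1\le y\le h-1$ and $x\ge0$.

- $0\le x<a$. The inflow is $o_{y-1}\big(\frac{1-\sigma_{x-1}}2+\frac{1+\sigma_x}2\big)=o_{y-1}(1+\frac\delta2)$ and the outflow is $o_y\big(\frac{1+\sigma_{x-1}}2+\frac{1-\sigma_x}2\big)=o_y(1-\frac\delta2)$. So $\operatorname{net}=-\kappa+\frac\delta2(o_{y-1}+o_y)\le-\kappa+3b\delta<-\kappa+\frac{3b}{2h}<0$.
- $x=a$. The inflow is $o_{y-1}\frac\delta2+(o_{y-1}+\alpha)$, the first term from column $a-1$ and the second from column $a$; the outflow is $o_y\frac{1+\sigma_{a-1}}2=o_y(1-\frac\delta2)$, from column $a-1$. So $\operatorname{net}<-\kappa+\frac{3b}{2h}+\alpha=0$.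
- $x>a$. The inflow, from column $x$, is $o_{y-1}+\alpha(2(x-a)+1)$; the outflow, to column $x-1$, is $o_y+\alpha(2(x-a)-1)$. So $\operatorname{net}=-\kappa+2\alpha=-\frac bh<0$.

**Step 3: the boundary.** We have $F(h)=bh+\kappa\frac{h(h-1)}2=bh+b(h-1)\le2bh=s$. So $v\le s\le f$ on the top. On the sides, $v\le2bh-\alpha(2h)^2=0\le f$. On the bottom, $v\le0\le f$. By Lemma 4(b), $f\ge v$, and for $|x|\le2h$ this reads $f\ge F(y)\ge by$. $\square$

## 11. Linear growth

*Proof of Proposition 6.* We return to the fixed $f$ of Section 6.

**Step 1: $f(x_0,y)/y$ is comparable at all heights below $h$.** Let $1\le y\le h$. Apply Lemma 13 with $s=\max_{Q_{4h}(x_0)}f$. By Lemma 12 and two applications of Lemma 11 (heights $4h$, $2h$, $h$), $0<s\le\Lambda f(x_0,4h)\le\Lambda C_1^2f(x_0,h)$. So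
$$f(x_0,y)\le2\Lambda C_1^2\,\frac{f(x_0,h)}h\,y .$$
Apply Lemma 14 with $s=\min_{|x-x_0|\le4h}f(x,h)\ge C_1^{-1}f(x_0,h)$, again by Lemma 11:
$$f(x_0,y)\ge\frac{f(x_0,h)}{2C_1h}\,y .$$
So with an absolute constant $C_3$,
$$C_3^{-1}\frac{f(x_0,h)}h\le\frac{f(x_0,y)}y\le C_3\frac{f(x_0,h)}h\qquad(1\le y\le h).\tag{8}$$

**Step 2: comparison across columns.** Given $(x_0,y)$ with $y\ge1$, take $h\ge\max(y,|x_0|)$. By Lemma 11, $C_1^{-1}\le f(x_0,h)/f(0,h)\le C_1$. Using (8) at $(x_0,y)$ and at $(0,1)$,
$$C_3^{-2}C_1^{-1}f(0,1)\le\frac{f(x_0,y)}y\le C_3^2C_1f(0,1).$$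
Since $f(0,1)>0$ by Lemma 10(a), this is the claim with $m_0=C_3^{-2}C_1^{-1}f(0,1)$ and $M_0=C_3^2C_1f(0,1)$; on row $0$ it is trivial. $\square$

With Proposition 6, Proposition 7 (Section 7) is proved, and so is Theorem 1.

## 12. Negative part of size $o(R)$, and large finite boxes

*Proof of Theorem 2.* **Step 1: $f\ge0$.** For $h\ge1$ let $s_h=\max_{Q_{4h}}f^-$. The function $-f$ is tiling harmonic on $[-4h,4h]\times[0,h]\subset Q_{4h}$, vanishes on row $0$, and is at most $s_h+1$ there. Lemma 13 with $s=s_h+1>0$ gives
$$-f(x,y)\le\frac{2(s_h+1)}h\,y\qquad(|x|\le2h,\ 0\le y\le h).$$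
Take $R_j\to\infty$ with $R_j^{-1}\max_{Q_{R_j}}f^-\to0$ and $h=\lfloor R_j/4\rfloor$. Then $Q_{4h}\subset Q_{R_j}$, so $s_h/h\to0$, and hence $(s_h+1)/h\to0$. For each fixed $(x,y)$ we get $-f(x,y)\le0$. So $f\ge0$, and Theorem 1 applies.

**Step 2: sharpness.** By the flow in Section 3 and Lemma 1, $w$ is tiling harmonic in the half plane. It vanishes on the axis, $|w|\le y$, and $\max_{Q_R}w^-=R$ for $R\in\mathbb N$, attained at $(-R,R)$. It is not of the form $cy$. $\blacksquare$

*Proof of Theorem 3.* **Step 1: a sequence of counterexamples.** Suppose the statement fails for some $k,\varepsilon$. Then there are $R_n\to\infty$, $R_n\ge k$, and nonnegative $f_n$, tiling harmonic on $Q_{R_n}$, zero on row $0$, with $f_n(0,1)=1$ and $\max_{Q_k}|f_n-y|>\varepsilon$.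

**Step 2: local bounds.** The proof of Lemma 10(a) tests the flow only at the four vertices of $S$. So for a square $S$ whose four vertices are interior to $Q_{R_n}$ it gives $\max_Sf_n\le56\min_Sf_n$, using a flow of $f_n$ on $Q_{R_n}$. Join $(0,1)$ to a given vertex with $y\ge1$ by a chain of squares in $\{y\ge1\}$; for large $n$ all of them are of this kind. So at every vertex $f_n$ is bounded uniformly for large $n$. Pass to a subsequence with $f_n\to f$ pointwise on $\mathbb Z\times\mathbb Z_{\ge0}$.

**Step 3: the limit is tiling harmonic.** Let $R\subset\{y\ge0\}$ be a finite region and let $g=f$ at its boundary vertices. For large $n$, $R\subset Q_{R_n}$, $f_n$ is tiling harmonic on $R$ (flows restrict), and $f_n+g-f$ agrees with $f_n$ at the boundary vertices of $R$. So $E(f_n,R)\le E(f_n+g-f,R)$. As $n\to\infty$, $E(f,R)\le E(g,R)$.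

**Step 4: contradiction.** The function $f$ is nonnegative, tiling harmonic in the half plane, zero on row $0$, and $f(0,1)=1$. By Theorem 1, $f=y$. But $\max_{Q_k}|f-y|=\lim_n\max_{Q_k}|f_n-y|\ge\varepsilon$, a contradiction. $\blacksquare$
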